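# No wandering domains when almost all fixed points attract with one multiplier

## 1. A guess about attraction, and the maps $z-h+e^{-z}$

Suppose that all but finitely many fixed points of a meromorphic function $f$ have the same multiplier $1-h$, and that $|1-h|<1$. Then almost every fixed point attracts its surroundings. A first guess is that components of the Fatou set have no room to wander off: the attracting basins should swallow nearly all critical points, and a component without critical points should be too rigid to wander. We make the guess precise, test it by hand, and then prove it for a certain class of functions.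

Throughout, $f$ is meromorphic in $\mathbb C$ and is neither constant nor a linear transformation.

**Definition 1 (Fatou set, wandering domain).** The Fatou set $\mathcal F=\mathcal F(f)$ is the set of points where all iterates $f^n$ are defined and form a normal family; $\mathcal J=\mathbb C\setminus\mathcal F$. If $U$ is a component of $\mathcal F$, then $f^n(U)$ lies in a component $U_n$ of $\mathcal F$. The component $U$ is a *wandering domain* if $U_n\ne U_m$ for all $n\ne m$.

**Definition 2 (multiplier).** The multiplier of a fixed point $\zeta$ of $f$ is $f'(\zeta)$. The point is attracting if $|f'(\zeta)|<1$, superattracting if $f'(\zeta)=0$, repelling if $|f'(\zeta)|>1$. The basin of an attracting fixed point is the set of points whose orbits converge to it; it is an open subset of $\mathcal F$.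

**Definition 3 (the classes $N$ and $N_h$).** $N$ is the class of all $f$ such that (i) $f$ has finitely many poles; (ii) the fixed points of $f$ are superattracting, with at most finitely many exceptions; (iii) the zeros of $f'$ are simple and are fixed points of $f$, with at most finitely many exceptions; (iv) $f$ has finite order. For $h\in\mathbb C$, $N_h$ is the class of all $f$ that satisfy (i), (iv) and

- (ii') the fixed points of $f$ have multiplier $1-h$, with at most finitely many exceptions;
- (iii') the $(1-h)$-points of $f'$ (the solutions of $f'(z)=1-h$) are simple and are fixed points of $f$, with at most finitely many exceptions.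

Thus $N=N_1$. It is known that functions in $N$ have no wandering domains. The paper "Newton's method and a class of meromorphic functions without wandering domains" asks whether functions in $N_h$ can have wandering domains if $0<|h-1|<1$. Our guess says no.

For the tests, put
$$F_h(z)=z-h+e^{-z}\qquad(h\ne0).$$
The fixed points are the solutions of $e^{-z}=h$. Since $F_h'(z)=1-e^{-z}$, they all have multiplier $1-h$. Moreover $F_h'(z)=1-h$ if and only if $e^{-z}=h$, and $F_h''=e^{-z}\neq0$, so the $(1-h)$-points of $F_h'$ are simple and fixed. Hence $F_h\in N_h$ with no exceptions at all. The critical points are $2\pi ik$, $k\in\mathbb Z$, and $F_h(z+2\pi i)=F_h(z)+2\pi i$, so following the orbit of $0$ means following all of them. If $w=e^{-z}$, then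
$$e^{-F_h(z)}=E_h(w),\qquad E_h(w)=e^hwe^{-w},\tag{1}$$
and $0$ corresponds to $w=1$.

*The case $h=1$.* Here $F_1(z)=z-1+e^{-z}$ is Newton's method for $e^z-1$, and each critical point $2\pi ik$ is itself a superattracting fixed point.

*The case $0<h<1$.* If $h\le w\le1$, then $E_h(w)=we^{h-w}\le w$, and since $xe^{-x}$ increases on $[0,1]$, $E_h(w)\ge E_h(h)=h$. So the orbit of $w=1$ decreases to a fixed point of $E_h$ in $[h,1]$, which is $h$. Thus $F_h^n(0)$ increases to the attracting fixed point $-\log h$. The critical points are no longer fixed, but they are still attracted.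

*The case $h=1+2\pi i$.* Now $F_h(z)=F_1(z)-2\pi i$. As $F_1$ commutes with translation by $2\pi i$, we get $F_h^j=F_1^j-2\pi ij$. On a small disc about $0$ we have $F_1^j\to0$, so the images of this disc march off to $\infty$, close to the points $-2\pi ij$. We show in Section 11 that these points lie in pairwise different Fatou components, so there is a wandering domain. But here $|h-1|=2\pi$, and the fixed points repel.

A second member of $N_h$ has a different flavor. Let $u(z)=e^{-z^2}\int_0^ze^{s^2}ds$ and $f=z-hu$, $h\neq 0$. Then $u'=1-2zu$, so $u'=1$ at every zero of $u$, that is, $f'=1-h$ at every fixed point. Conversely $f'=1-h$ means $zu=0$, and since $u(0)=0$ such a point is fixed. Finally $u''=-2u-2zu'$ equals $-2z$ at a zero of $u$, so the only $(1-h)$-point that is not simple is $0$. The function $u$ is entire of order at most $2$. It is no polynomial, because for a polynomial $u\not\equiv0$ of degree $m$ the polynomial $u'+2zu$ has degree $m+1\ge1$. So $f\in N_h$.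

The guess has survived. Here is what we prove.

**Theorem 1.** If $|h-1|<1$ and $f\in N_h$, then $f$ has no wandering domains. In particular, there are no $h$ with $0<|h-1|<1$ and $f\in N_h$ such that $f$ has a wandering domain.

**Theorem 2.** $F_h\in N_h$ for $h\ne0$. For every $h_0$ with $|h_0-1|=1$ and every $\varepsilon>0$ there is $h$ with $|h-h_0|<\varepsilon$ and $|h-1|>1$ such that $F_h$ has a wandering domain. An explicit example is $h=1+2\pi i$.

Theorem 2 says that the constant $1$ in Theorem 1 is sharp; it is not needed for Theorem 1. Nothing is claimed about other $h$ with $|h-1|\ge1$.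

A rational $f$ here has degree at least $2$; as usual it is regarded as a self-map of $\widehat{\mathbb C}$, and Sullivan's theorem says that it has no wandering domains. From now on $f$ is transcendental.

## 2. Textbook facts we use

$D(a,r)$ is an open disc, $\mathbb D=D(0,1)$, and critical points are zeros of $f'$. The letters $c,C$ denote positive constants that may change from line to line, unless they are explicitly fixed.

**Iteration.** Poles lie in $\mathcal J$. If $f(z)\in\mathcal F$ then $z\in\mathcal F$, and $f(\mathcal F)\subset\mathcal F$. The repelling periodic points are dense in $\mathcal J\ne\emptyset$ (Baker; Bhattacharyya; Baker–Kotus–Lü; see Bergweiler, Bull. AMS 29 (1993), Thm 4). An *asymptotic value* of $f$ is a limit of $f$ along a curve tending to $\infty$; for example, $0$ is an asymptotic value of $e^z$. Fatou's theorem: the immediate basin of an attracting fixed point of a transcendental entire function contains a critical value or a finite asymptotic value.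

**Growth.** $T(r,g)=m(r,g)+N(r,g)$, $n(r,g)$ are the Nevanlinna functions. (The counting function $N(r,\cdot)$ is not the class $N$.) The order $\sigma$ of $f$ is $\limsup\log T(r,f)/\log r$. We have $T(r,1/g)=T(r,g)+O(1)$. If $T(r,g)\le k\log r+O(1)$, then $g$ is rational of degree at most $k$. Since $f$ has finite order and finitely many poles, it is an entire function of order $\sigma$ divided by a polynomial, so
$$\log^+|f(z)|=O(|z|^{\sigma+1})\qquad(z\to\infty).\tag{2}$$

**Logarithmic derivatives.** If $|z|=r<\rho$ and $a$, $b$ run through the zeros and poles of $u$ in $|z|<\rho$ with multiplicity, the differentiated Poisson–Jensen formula reads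
$$\frac{u'(z)}{u(z)}=\frac1{2\pi}\int_0^{2\pi}\log|u(\rho e^{i\phi})|\frac{2\rho e^{i\phi}}{(\rho e^{i\phi}-z)^2}\,d\phi+\sum_a\Bigl(\frac1{z-a}+\frac{\bar a}{\rho^2-\bar az}\Bigr)-\sum_b\Bigl(\frac1{z-b}+\frac{\bar b}{\rho^2-\bar bz}\Bigr).\tag{3}$$
We also use the lemma on the logarithmic derivative (Hayman, *Meromorphic Functions*, Lemma 2.3): if $T(r,u)=O(r^{\tau})$, then $m(r,u'/u)\le M\log r+O(1)$ for all large $r$, with $M$ depending only on $\tau$. (Take $R=2r$ in that lemma, applied to $u z^{-k}$ with suitable $k$ so that the value at $0$ is finite and nonzero.)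

**Gronwall.** If $v\ge0$ is continuous, $b\ge0$, $\alpha$ is nondecreasing and $v(r)\le\alpha(r)+\int_{r_1}^rbv\,ds$, then $v(r)\le\alpha(r)\exp\int_{r_1}^rb\,ds$.

**(PL) Phragmén–Lindelöf.** If $v$ is holomorphic in $|z|\ge\rho$, $\log^+|v(z)|=O(|z|^\tau)$, and $v$ is bounded on each ray of a set of rays with dense directions, then $v$ is bounded near $\infty$. To see this, choose finitely many of these rays with consecutive angles less than $\pi/(\tau+1)$. In each sector $v$ is bounded on the boundary and its growth exponent $\tau$ is below $\pi$ divided by the opening, so the usual theorem applies.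

**Quasiconformal (qc) maps.** For measurable $\mu$ with $\|\mu\|_\infty<1$ there is exactly one qc homeomorphism $\varphi$ of $\widehat{\mathbb C}$ fixing $0,1,\infty$ with $\varphi_{\bar z}=\mu\varphi_z$ a.e. If $\|\mu\|_\infty\le\frac13$, it is $2$-qc. If $\mu$ varies continuously in $L^\infty$ with $\|\mu\|_\infty\le\frac13$, then $\varphi$ and $\varphi^{-1}$ vary continuously, locally uniformly on $\mathbb C$. The $K$-qc maps fixing $0,1,\infty$ form a compact family. A qc self-map of $\mathbb D$ extends to a homeomorphism of $\overline{\mathbb D}$. Mori's theorem: if it is $K$-qc and fixes $0$, it satisfies $|\eta(z_1)-\eta(z_2)|\le16|z_1-z_2|^{1/K}$. Where $\mu=0$ on an open set, $\varphi$ is conformal there.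

The pullback is $f^*\mu(z)=\mu(f(z))\overline{f'(z)}/f'(z)$, and $\mu$ is *$f$-invariant* if $f^*\mu=\mu$ a.e. For instance, $\mu(z)=kz/\bar z$ is invariant under $z\mapsto z^2$, since $k\frac{z^2}{\bar z^2}\cdot\frac{\bar z}{z}=k\frac z{\bar z}$. If $\mu$ is $f$-invariant, then $f_\mu=\varphi f\varphi^{-1}$ is meromorphic in $\mathbb C$.

**Boundary values.** A univalent function $\chi$ in $\mathbb D$ has bounded characteristic, so it has radial limits a.e. (Fatou). If $\chi$ omits three values of $\widehat{\mathbb C}$ and has a limit along a curve ending at a point of $\partial\mathbb D$, it has the same radial limit there (Lindelöf). A nonconstant function of bounded characteristic cannot have one and the same finite radial limit on a boundary set of positive measure (F. and M. Riesz–Nevanlinna).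

**Dimension.** Hurewicz's theorem on closed dimension-lowering maps (Hurewicz–Wallman, *Dimension Theory*, Thm VI.7): if $\Phi:X\to Y$ is a closed continuous surjection of separable metric spaces and $\dim X>\dim Y$, some fiber has dimension at least $\dim X-\dim Y$.

## 3. The equation $u'+Ru=1$

In Sections 3–7, $h\ne0$ and $f\in N_h$ is transcendental; $|h-1|<1$ is assumed only where stated. Put
$$u=\frac{z-f}h,\qquad A=\frac{1-u'}u,\qquad\text{so that}\qquad u'+Au=1.\tag{4}$$
The zeros of $u$ are the fixed points of $f$; since $f'=1-hu'$, we have $f'=1-h$ if and only if $u'=1$. For $F_h$ one finds $u=(h-e^{-z})/h$ and $A\equiv 1$, and for the second example of Section 1, $A=2z$. In general, if $u=g/g'$ then $A=g''/g'$, and $f=z-hg/g'$ is the relaxed Newton map of $g$.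

**Lemma 1.** $A=R$ is rational, and $R(z)\sim az^{d-1}$ as $z\to\infty$ with $a\ne0$ and an integer $d\ge1$.

**Step 1: finitely many zeros and poles.** This step gives $A$ a closed form. First $A\not\equiv0$, since otherwise $f$ would be linear. At all but finitely many zeros of $u$ we have $u'=1$. Such a zero is simple and $1-u'$ vanishes there, so $A$ is holomorphic there. At a pole of $u$ the function $1/u$ vanishes and $u'/u$ has a simple pole, so $A=1/u-u'/u$ has a simple pole; there are finitely many such points. So $A$ has finitely many poles. A zero of $A$ is therefore not a pole of $u$, and is a zero of $1-u'$. By (iii'), all but finitely many zeros of $1-u'$ are simple and are zeros of $u$. These zeros of $u$ are simple as well, since $u'=1$ there, so $A\neq0$ there. Hence $A$ has finitely many zeros. Since $A$ has finite order, $A=Se^P$ with $S$ rational and $P$ a polynomial.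

**Step 2: $u'/u$ on almost every ray.** We need a polynomial bound there, in order to play $A$ against $u'/u$. Take $\rho=2r$ in (3). Since $|\bar c/(\rho^2-\bar cz)|\le1/(\rho-r)$ for $|c|<\rho$,
$$\Bigl|\frac{u'(z)}{u(z)}\Bigr|\le\frac{2\rho}{(\rho-r)^2}\bigl(m(\rho,u)+m(\rho,1/u)\bigr)+\sum_{|c|<\rho}\Bigl(\frac1{|z-c|}+\frac1{\rho-r}\Bigr),$$
where $c$ runs over zeros and poles of $u$. The proximity functions and the number of terms are $O(r^{\sigma+1})$. For $|c|>1$ the disc $D(c,|c|^{-\sigma-1})$ is seen from $0$ under an angle at most $2\arcsin|c|^{-\sigma-2}\le\pi|c|^{-\sigma-2}$, and $\sum_{|c|>1}|c|^{-\sigma-2}<\infty$ because $u$ has order at most $\sigma$ (apart from a rational term). By Borel–Cantelli almost every ray from $0$ meets only finitely many of these discs. On such a ray, for large $r$, each $c$ in the sum satisfies $|z-c|\ge(2r)^{-\sigma-1}$ (if $|c|\le1$ this is trivial). So for some $M$ and almost every $\theta$ we have $|u'/u|\le r^M$ on $\arg z=\theta$ for large $r$.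

**Step 3: $P$ is constant.** The aim is to show that otherwise $u$ would be rational. Suppose $\deg P=m\ge1$. For all but finitely many $\theta$, $\operatorname{Re}P$ tends to $+\infty$ or $-\infty$ like $r^m$ on $\arg z=\theta$. In the first case, for almost every such $\theta$, we use $u\,(A+u'/u)=1$: here $|A|\ge e^{cr^m}$ and $|u'/u|\le r^M$, so $u\to0$. In the second case $|A|\le e^{-cr^m}$ for large $r$, and $|\frac{d}{dr}u(re^{i\theta})|\le1+|A||u|$ with Gronwall gives $|u|\le(C+r)\exp\int|A|\,dr=O(r)$. So $u/z$ is bounded on a dense set of rays, near $\infty$. By (2) and (PL) it is bounded near $\infty$, so $u$, having finitely many poles, is rational. This contradicts that $f$ is transcendental. So $A=R$ is rational.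

**Step 4: $R$ is not too small.** We exclude $R=O(1/z)$. In that case $|\frac d{dr}u|\le1+\frac Cr|u|$ on all rays outside a fixed circle, and Gronwall gives $|u|=O(r^{C+1})$ uniformly in the direction. Again $u$ would be rational. So $R\sim az^{d-1}$ with $d-1\ge0$. $\square$

Fix $r_0>1$ such that all poles of $u$ and $R$ and all zeros of $R$ lie in $|z|<r_0$. Let $Z$ be the zero set of $u$, and set $\operatorname{dist}(z,\emptyset)=\infty$. Note that by (4)
$$f'=1-h+hRu.\tag{5}$$

**Lemma 2.** There are $c>0$ and $r_1$ with $|u(z)|\ge\min\{c|z|^{1-d},\tfrac12\operatorname{dist}(z,Z)\}$ for $|z|\ge r_1$.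

*Proof.* The point is that where $Ru$ is small, $u'$ is close to $1$, so a small value of $u$ forces a nearby zero. Let $|z_0|$ be large and $B=C_1|z_0|^{d-1}\ge1$ with $|R|\le B$ on $D(z_0,1)$, where $C_1$ does not depend on $z_0$. If $|u(z_0)|>\frac1{16B}$ we are done with $c=1/(16C_1)$. Suppose $|u(z_0)|\le\frac1{16B}$. Apply Gronwall to $u'=1-Ru$ on radii of $D(z_0,\frac1{8B})$:
$$|u|\le\Bigl(\frac1{16B}+\frac1{8B}\Bigr)e^{1/8}<\frac1{4B}.$$
So $|u'-1|=|Ru|\le\frac14$ on this disc, whence $|u(x)-u(y)|\ge\frac34|x-y|$ for $x,y$ in it. Thus $u$ is injective there, and its image contains $D(u(z_0),\frac34\cdot\frac1{8B})=D(u(z_0),\frac3{32B})$. This contains $0$, since $|u(z_0)|\le\frac2{32B}$. So there is a zero $z_1$ of $u$ in the disc, and $|u(z_0)|\ge\frac34|z_0-z_1|\ge\frac12\operatorname{dist}(z_0,Z)$. $\square$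

## 4. Conjugation forgets where $f'=1-h$

The sensible plan is Sullivan's argument. Suppose $U$ wanders. Put a Beltrami coefficient on $U$, depending on $L$ real parameters $t$, spread it over all images and preimages of $U$, and obtain conjugates $f_t=\varphi_tf\varphi_t^{-1}$. If all $f_t$ can be described by fewer than $L$ real parameters, then $f_t$ is constant on a nontrivial connected set of $t$, and one looks for a contradiction in the boundary values of the conjugating maps.

To describe the $f_t$ one would show that $f_t\in N_h$ and apply Lemma 1 to $u_t=(z-f_t)/h$. Condition (i) is inherited, and (ii') is inherited if $\varphi_t$ is conformal near the relevant fixed points. Condition (iii') is where the plan stops. If $\varphi$ is conformal near $z$ and $f(z)$, then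
$$f_\mu'(\varphi(z))=\frac{\varphi'(f(z))}{\varphi'(z)}\,f'(z).$$
The factor is $1$ at a fixed point, but in general not elsewhere. For $h=1$ this does not matter: "$f'=0$, simple, at a fixed point" says that $f$ is fixed and two-to-one there, and a homeomorphism preserves this. For $h\ne1$ nothing says that a point where $f_\mu'=1-h$ is a fixed point of $f_\mu$. In Step 1 of Lemma 1 we then lose the finiteness of the zeros of $A_\mu=(1-u_\mu')/u_\mu$, and with it the whole lemma. There is a second loss: for $h=1$ nearly all critical points are fixed, while for $h\ne1$ we must find out where they go.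

The way past the first loss is not to count zeros of $A_\mu$ at all. The *poles* of $A_\mu$ are controlled by (i) and (ii') alone. If in addition
$$m(r,A_\mu)\le m(r,1/u_\mu)+m(r,u_\mu'/u_\mu)+\log2$$
is $O(\log r)$, with a constant that does not depend on $\mu$, then $T(r,A_\mu)=O(\log r)$ and $A_\mu$ is rational of bounded degree. The term $m(r,1/u_\mu)$ asks for a lower bound of $|f_\mu(w)-w|$ away from the fixed points. For $f$ itself we have one, Lemma 2. And qc maps are Hölder continuous, so they transport such a bound at the price of a power of $|w|$, which costs only $O(\log r)$.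

The second loss is repaired by zooming in at critical points near $\infty$: the picture there is that of $F_h$.

## 5. Rescaling near infinity: critical points and asymptotic values

For $|c|$ large and $|\zeta|\le L$ put $z=c+\zeta/R(c)$. Since $|R|$ is bounded below near $\infty$, we have
$$\frac zc\to1,\qquad\frac{R(z)}{R(c)}\to1\qquad(c\to\infty),\quad\text{uniformly for }|\zeta|\le L.\tag{6}$$

**Lemma 3.** If $|h-1|<1$, then $F_h^n(0)$ converges to an attracting fixed point of $F_h$.

*Proof.* We pass to $E_h$ by (1). Note $h\ne0$. We have $E_h(h)=h$ and $E_h'(w)=e^h(1-w)e^{-w}$, so $E_h'(h)=1-h$ and $h$ is an attracting fixed point. The only critical point of $E_h$ is $1$.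

The only finite asymptotic value is $0$. Indeed, let $E_h\to b\in\mathbb C\setminus\{0\}$ along a curve to $\infty$. Then $\log|w|-\operatorname{Re}w$ is bounded on it, so $\operatorname{Re}w\to+\infty$. Eventually $\arg w\in(-\pi/2,\pi/2)$, and $\arg w-\operatorname{Im}w$, a continuous branch of $\arg E_h-\operatorname{Im}h$, converges. So $\operatorname{Im}w$ is bounded. But then $|w|e^{-\operatorname{Re}w}\to0$, a contradiction.

By Fatou's theorem the immediate basin of $h$ contains $E_h(1)$ or an asymptotic value. It does not contain $0$, which is a fixed point different from $h$. So it contains $E_h(1)$, and $e^{-F_h^n(0)}=E_h^n(1)\to h$. Therefore the distance of $F_h^n(0)$ to the set $\{e^{-z}=h\}$ tends to $0$, and the steps $F_h(z)-z=e^{-z}-h$ tend to $0$ along the orbit. The points of this set have mutual distance at least $2\pi$, so the orbit converges to one of them. It is a fixed point of multiplier $1-h$. $\square$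

**Lemma 4.** If $|h-1|<1$, all but finitely many critical points of $f$ lie in basins of attracting fixed points of $f$.

*Proof.* If not, there are exceptional critical points $c_j\to\infty$. By (5), $R(c_j)u(c_j)=(h-1)/h$. Put $z=c_j+\zeta/R(c_j)$ and $s_j(\zeta)=R(c_j)u(z)$. From $u'=1-Ru$,
$$s_j'=1-q_js_j,\qquad q_j(\zeta)=\frac{R(z)}{R(c_j)},\qquad s_j(0)=1-\frac1h.$$
By (6), $q_j\to1$ uniformly on $|\zeta|\le L$. The limit equation $s'=1-s$, $s(0)=1-\frac1h$ has the solution $s=1-e^{-\zeta}/h$. The difference $e_j=s_j-s$ satisfies $e_j'=-q_je_j-(q_j-1)s$, $e_j(0)=0$, so Gronwall on radii gives $e_j\to0$ uniformly on $|\zeta|\le L$. Hence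
$$g_j(\zeta):=R(c_j)\bigl(f(z)-c_j\bigr)=\zeta-hs_j(\zeta)\to\zeta-h+e^{-\zeta}=F_h(\zeta)$$
uniformly on compact sets. The map $g_j$ is conjugate to $f$ by the affine map $\zeta\mapsto c_j+\zeta/R(c_j)$, which takes $0$ to $c_j$.

Let $\zeta^*=\lim F_h^n(0)$ (Lemma 3). Choose $\delta>0$ with $F_h(\overline{D(\zeta^*,\delta)})\subset D(\zeta^*,\delta)$ and then $n$ with $F_h^n(0)\in D(\zeta^*,\delta)$. For large $j$ also $g_j^n(0)\in D(\zeta^*,\delta)$ and $g_j(\overline{D(\zeta^*,\delta)})\subset D(\zeta^*,\delta)$. A holomorphic map of a disc into a compact part of it strictly contracts the hyperbolic metric, so it has an attracting fixed point that attracts the whole disc. Thus $0$ is attracted by an attracting fixed point of $g_j$, and $c_j$ by one of $f$, a contradiction. $\square$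

**Lemma 5.** $f$ has no finite asymptotic values.

*Proof.* Suppose $\gamma(\tau)\to\infty$ and $f(\gamma(\tau))\to b\in\mathbb C$. Then $u=\frac{\gamma(\tau)}h(1+o(1))$ on the curve: $u$ varies slowly there. We compare this with the rescaled equation. Let $z_0=\gamma(\tau_0)$; then $S=R(z_0)u(z_0)\to\infty$ as $\tau_0\to\infty$. With $z=z_0+\zeta/R(z_0)$, the function $y(\zeta)=u(z)/u(z_0)$ satisfies
$$y'=\frac1S-\frac{R(z)}{R(z_0)}y,\qquad y(0)=1.$$
As in Lemma 4, comparison with $y'=-y$ by Gronwall gives $y\to e^{-\zeta}$ uniformly on $|\zeta|\le1$ as $\tau_0\to\infty$. Let $\tau_1>\tau_0$ be the first time at which $|\zeta|=1$ for $z=\gamma(\tau_1)$. By (6), $\gamma(\tau_1)/z_0\to1$, so $y\to1$ at that point. But for $|\zeta|=1$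
$$|e^{-\zeta}-1|\ge1-\sum_{k\ge2}\frac1{k!}=3-e>0,$$
a contradiction. $\square$

## 6. A ray with $f=z+O(1)$ and a ray of exponential growth

The next lemma will prevent a curve that surrounds a large disc from having a large image all of whose points are of comparable logarithmic size.

**Lemma 6.** There are rays $\Lambda,\Lambda'$ from $0$ and $c>0$ such that $f(z)=z+O(1)$ on $\Lambda$ near $\infty$, and $\log|f(z)|\ge c|z|$ for large $z\in\Lambda'$.

*Proof.* On $\arg z=\theta$ we have
$$\frac{du}{dr}=e^{i\theta}(1-Ru),\qquad e^{i\theta}R=ae^{id\theta}r^{d-1}(1+o(1)).$$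

*Directions with $\operatorname{Re}(ae^{id\theta})>0$.* The function $|u|$ is locally Lipschitz, and almost everywhere $\frac{d|u|}{dr}\le1-\operatorname{Re}(e^{i\theta}R)|u|\le1-c|u|$ for large $r$. (Where $u=0$ and the derivative exists, it is $0$.) So $(|u|e^{cr})'\le e^{cr}$, and $u$ is bounded. Such a ray serves as $\Lambda$, since $f=z-hu$.

*Directions with $\operatorname{Re}(ae^{id\theta})<0$.* Let $Q(r)=\int_{r_0}^re^{i\theta}R(se^{i\theta})\,ds$; then $\operatorname{Re}Q'\le-c<0$ for large $r$. From $(ue^Q)'=e^{i\theta}e^Q$, whose right side is integrable, we get $ue^Q\to c_\theta$ for some $c_\theta\in\mathbb C$. If $c_\theta=0$, then for large $r$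
$$|u|=\Bigl|e^{-Q(r)}\int_r^\infty e^{Q(s)}ds\Bigr|\le\int_r^\infty e^{-c(s-r)}ds=\frac1c.$$
If $c_\theta\ne0$, then $|u|\ge\frac12|c_\theta|e^{-\operatorname{Re}Q}$ for large $r$, which grows at least like $e^{cr}$ up to a constant factor. As $|f|\ge|h||u|-r$, such a ray serves as $\Lambda'$, with a smaller $c$.

*Some $c_\theta\ne0$.* Otherwise $u$ would be bounded near $\infty$ on all rays except the $2d$ rays with $\operatorname{Re}(ae^{id\theta})=0$, hence near $\infty$ by (PL), and $u$ would be rational. $\square$

## 7. Hölder bounds and the degree of $A_\mu$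

Let $K=2$ throughout this section.

**Lemma 7.** There is a constant $C\ge1$ such that every $K$-qc map $\varphi$ of $\widehat{\mathbb C}$ fixing $0,1,\infty$ satisfies
$$|\varphi(z)|\le C\max(1,|z|)^K,\qquad|\varphi(z_1)-\varphi(z_2)|\le C^2r^K|z_1-z_2|^{1/K}\quad(|z_i|\le r,\ r\ge1),\tag{7}$$
and (7) also holds for $\varphi^{-1}$.

*Proof.* The inverse is of the same type, so we need only treat $\varphi$.

**Step 1: the unit disc.** We first get a Hölder bound there. By compactness of the normalized family, $G=\varphi(D(0,2))\subset D(0,C')$ with $C'$ universal. Let $g:G\to\mathbb D$ be conformal with $g(0)=0$, and let $\eta(z)=g(\varphi(2z))$, a $K$-qc self-map of $\mathbb D$ fixing $0$. If $|z|\le\frac12$, apply Mori's theorem for $\eta^{-1}$ to $\eta(z)$ and the point of $\partial\mathbb D$ nearest to it: $\frac12\le16(1-|\eta(z)|)^{1/K}$. So $|\eta(z)|\le\rho$ with $\rho<1$ universal. On $|w|\le\rho$ Cauchy's estimate gives $|(g^{-1})'|\le C'/(1-\rho)$. Since $\varphi(z)=g^{-1}(\eta(z/2))$, Mori's theorem for $\eta$ gives, with a universal $C\geq 1$,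
$$|\varphi(z_1)-\varphi(z_2)|\le C|z_1-z_2|^{1/K}\qquad(|z_i|\le1).$$

**Step 2: growth.** We use Step 1 near $\infty$. Apply it to $1/\varphi^{-1}(1/z)$ and the point $0$: this gives $|\varphi^{-1}(w)|\ge|w|^{1/K}/C$ for $|w|\ge1$. With $w=\varphi(z)$, $|\varphi(z)|\le C^K|z|^K$ whenever $|\varphi(z)|\ge1$. This is the first inequality in (7) with the constant $C^K$ instead of $C$; enlarge $C$.

**Step 3: large discs.** We scale. The map $\varphi(rz)/\varphi(r)$ is normalized, so Step 1 gives
$$|\varphi(z_1)-\varphi(z_2)|\le|\varphi(r)|\,C\Bigl(\frac{|z_1-z_2|}r\Bigr)^{1/K}\le C^2r^K|z_1-z_2|^{1/K}.\qquad\square$$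

Let $\mu$ be an $f$-invariant Beltrami coefficient with $\|\mu\|_\infty\le\frac13$, let $\varphi$ be the corresponding normalized map, which is $2$-qc, and put
$$f_\mu=\varphi f\varphi^{-1},\qquad u_\mu=\frac{z-f_\mu}h,\qquad A_\mu=\frac{1-u_\mu'}{u_\mu}.$$
$f_\mu$ is meromorphic in $\mathbb C$, and it is transcendental since, like $f$, it takes some value infinitely often. Its poles are the images under $\varphi$ of the finitely many poles of $f$, and the zero set of $u_\mu$ is $Z_\mu=\varphi(Z)$.

**Lemma 8.** Let $\mathcal E$ be a finite set of fixed points of $f$. Suppose that $f_\mu$ has multiplier $1-h$ at $\varphi(p)$ for every fixed point $p\notin\mathcal E$ of $f$. Then $A_\mu$ is rational of degree at most $k_0$, where $k_0$ depends only on $f$ and $\mathcal E$.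

In the proof, $M_1,M_2,M_3$ depend only on $f$, while $c$ and $O(1)$, $O(\cdot)$ may depend on $\mu$.

**Step 1: order and logarithmic derivative.** We bound $m(r,u_\mu'/u_\mu)$. By (7) for $\varphi$ and $\varphi^{-1}$ and by (2), with $z=\varphi^{-1}(w)$, $|z|\le C|w|^K$,
$$\log^+|f_\mu(w)|\le\log C+K\log^+|f(z)|=O(|w|^{\sigma'}),\qquad\sigma'=K(\sigma+1),$$
near $\infty$. As $f_\mu$ has finitely many poles, $T(r,u_\mu)=O(r^{\sigma'})$. From
$$n(r+1,1/u_\mu)\log2\le N(2r+2,1/u_\mu)\quad(r\ge1)$$
we get $n(r+1,1/u_\mu)=O(r^{\sigma'})$. The lemma on the logarithmic derivative gives $m(r,u_\mu'/u_\mu)\le M_1\log r+O(1)$ for all large $r$.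

**Step 2: a lower bound for $u_\mu$.** We transport Lemma 2. Let $|w|$ be large, $z=\varphi^{-1}(w)$, and $\delta=|f_\mu(w)-w|=|\varphi(f(z))-\varphi(z)|$. If $\delta<1$, then $w$ and $f_\mu(w)$ lie in $\overline{D(0,2|w|)}$, and (7) for $\varphi^{-1}$ gives $|hu(z)|=|f(z)-z|\le C^2(2|w|)^K\delta^{1/K}$. Hence
$$\delta\ge\min\{1,\,c|w|^{-K^2}|u(z)|^K\}.$$
By Lemma 2, $|u(z)|\ge\min\{c|z|^{1-d},\frac12\operatorname{dist}(z,Z)\}$, and $|z|^{1-d}\ge c|w|^{-K(d-1)}$. If $z_1\in Z$ is nearest to $z$ and $|z-z_1|<1$, then (7) for $\varphi$ gives $\operatorname{dist}(w,Z_\mu)\le C^2(2|z|)^K|z-z_1|^{1/K}$, that is, $|z-z_1|\ge c|z|^{-K^2}\operatorname{dist}(w,Z_\mu)^K\ge c|w|^{-K^3}\operatorname{dist}(w,Z_\mu)^K$. So in every case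
$$\operatorname{dist}(z,Z)\ge c|w|^{-K^3}\min\{1,\operatorname{dist}(w,Z_\mu)^K\}.$$
Altogether, with $M_2=K^2+K\max\{K(d-1),K^3\}$ and some $r_2$,
$$|u_\mu(w)|\ge c|w|^{-M_2}\min\{1,\operatorname{dist}(w,Z_\mu)^{K^2}\}\qquad(|w|\ge r_2).\tag{8}$$

**Step 3: the proximity function of $1/u_\mu$.** We integrate (8) over circles. Let $r\ge2$ and $0<s\le1$. Suppose $|re^{i\theta}-a|<s$. Then the angle between $re^{i\theta}$ and $a$ is less than $\pi/2$, since otherwise the distance would be at least $r$. The distance of $re^{i\theta}$ to the line through $0$ and $a$ is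
$$r|\sin(\theta-\arg a)|\ge\frac{2r}\pi|\theta-\arg a|$$
(with the right choice of $\arg a$), and it is less than $s$. So $\theta$ lies in an interval of length $\pi s/r\le2\pi s$. Also $|a|<r+1$. Hence $\{\theta:\operatorname{dist}(re^{i\theta},Z_\mu)<s\}$ has measure at most $2\pi sn$, $n=n(r+1,1/u_\mu)$. Therefore, putting $s=e^{-\tau}$,
$$\frac1{2\pi}\int_0^{2\pi}\log^+\frac1{\operatorname{dist}(re^{i\theta},Z_\mu)}\,d\theta\le\int_0^\infty\min(1,ne^{-\tau})\,d\tau\le\log^+n+1\le\sigma'\log r+O(1).$$
By (8), $m(r,1/u_\mu)\le(M_2+K^2\sigma')\log r+O(1)$. Since $A_\mu=1/u_\mu-u_\mu'/u_\mu$, Step 1 yields $m(r,A_\mu)\le M_3\log r+O(1)$ with $M_3=M_1+M_2+K^2\sigma'$.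

**Step 4: poles of $A_\mu$.** We bound their number independently of $\mu$. At a pole of $u_\mu$, $A_\mu$ has a simple pole; there are as many of these as $f$ has poles. At a zero $\varphi(p)$ of $u_\mu$ with $p\notin\mathcal E$ we have $u_\mu'=1$, so the zero is simple and $A_\mu$ is holomorphic there. At $\varphi(p)$, $p\in\mathcal E$, the order of the pole of $A_\mu$ is at most the multiplicity of the zero $\varphi(p)$ of $u_\mu$.

This multiplicity equals that of the zero $p$ of $u$. Indeed, $s\mu$ is $f$-invariant for $0\le s\le1$, because pullback is linear. Let $\varphi_s$ be the corresponding normalized map and $u_s=(z-\varphi_sf\varphi_s^{-1})/h$. Fix $s_0$ and a small $\varepsilon$ such that $p$ is the only zero of $u$ in $D(p,\varepsilon)$ and $f$ is holomorphic there. Let $D'$ be a disc about $\varphi_{s_0}(p)$ with closure in $\varphi_{s_0}(D(p,\varepsilon))$. For $s$ near $s_0$ we have $\varphi_s(p)\in D'$ and $\varphi_s^{-1}(\overline{D'})\subset D(p,\varepsilon)$, so $\varphi_s(p)$ is the only zero of $u_s$ in $\overline{D'}$. As $s\to s_0$, $u_s\to u_{s_0}$ uniformly on $\overline{D'}$.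 By Hurwitz's theorem the multiplicity is locally constant in $s\in[0,1]$, hence the same for $s=0$ and $s=1$.

So $N(r,A_\mu)\le n_0\log r+O(1)$, where $n_0$ is the number of poles of $f$ plus the sum of the multiplicities of the zeros $p\in\mathcal E$ of $u$.

Together, $T(r,A_\mu)\le k_0\log r+O(1)$ with $k_0=\lceil M_3\rceil+n_0$. So $A_\mu$ is rational of degree at most $k_0$. $\square$

## 8. A wandering orbit becomes univalent and simply connected

From here to the end of Section 10, $|h-1|<1$, and we suppose that $U$ is a wandering domain of $f$.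

If a component $V$ of $\mathcal F$ meets the basin of an attracting fixed point $p$, then $V_n$ is the component containing $p$ for all large $n$, so $V$ is not wandering. Hence no $U_n$ meets such a basin. By Lemma 4 only finitely many critical points lie in $\bigcup U_n$. Replacing $U$ by some $U_n$, we assume that **no $U_n$ ($n\ge0$, $U_0=U$) contains critical points**. No $U_n$ contains a pole.

**Lemma 9.** Every $f:U_n\to U_{n+1}$ is a conformal isomorphism of simply connected domains, and $U\ne\mathbb C$.

**Step (a): limit functions are constant.** This is used everywhere below. If $f^{n_k}\to\phi$ locally uniformly on $U$ with $\phi$ nonconstant, then $\phi$ is holomorphic, and by Hurwitz a value $\phi(z_0)$ is taken by $f^{n_k}$ in $U$ for all large $k$. So it lies in $U_{n_k}$ for all large $k$, contradicting disjointness. So every sequence of iterates has a subsequence tending locally uniformly on $U$ to a constant in $\widehat{\mathbb C}$.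

**Step (b): $f:U_n\to U_{n+1}$ is an unramified covering.** We verify path lifting; a local homeomorphism into a domain with path lifting is a covering onto it. Let $\gamma$ be a path in $U_{n+1}$ with a lift $\tilde\gamma$ in $U_n$ on $[0,t_0)$. A finite limit point $p$ of $\tilde\gamma(t)$ as $t\to t_0$ is not a pole, and $f(p)=\gamma(t_0)$. These points form a discrete set in $\mathbb C$, while the limit set in $\widehat{\mathbb C}$ is compact and connected. A countable compact connected set is a point, so $\tilde\gamma(t)$ tends to a point. It is not $\infty$, for then $\gamma(t_0)$ would be a finite asymptotic value, contrary to Lemma 5. So it is some $p\in\mathbb C$ with $f(p)\in U_{n+1}$. Thus $p\in\mathcal F$, and as $\tilde\gamma(t)\to p$, $p\in U_n$. So $p$ is not critical and the lift extends past $t_0$.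

For a closed curve $\gamma$ in $U$ let $\gamma_n=f^n\circ\gamma$, and let $\widehat K_n$ be the trace of $\gamma_n$ together with the bounded components of its complement. If the trace lies in a disc, so does $\widehat K_n$.

**Step (c): if $f^{n_i}\to\infty$ uniformly on $\gamma$, $n_i\to\infty$, then $0\notin\widehat K_{n_i}$ for large $i$.** This excludes image curves around large discs. Suppose otherwise. By (a) we may pass to a subsequence with $0\in\widehat K_{n_i}$ for all $i$ and with $f^{n_i}$, $f^{n_i+1}$ converging locally uniformly to constants on $U$; the first constant is $\infty$. For large $i$, $\gamma_{n_i}$ separates a large disc about $0$ from $\infty$. So it meets the rays of Lemma 6: there are $a_i,b_i\in\gamma$ with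
$$x_i=f^{n_i}(a_i)\in\Lambda,\qquad y_i=f^{n_i}(b_i)\in\Lambda',\qquad x_i,y_i\to\infty.$$
As $f^{n_i+1}(a_i)=f(x_i)=x_i+O(1)\to\infty$, the second constant is $\infty$ too. On a relatively compact subdomain of $U$ containing $\gamma$, $\log|f^{n_i}|$ and $\log|f^{n_i+1}|$ are positive harmonic functions for large $i$. By Harnack, with $C\ge1$ independent of $i$, $\log|x_i|\le C\log|y_i|$ and
$$c|y_i|\le\log|f(y_i)|\le C\log|f(x_i)|\le C\log(2|x_i|)\le C\log2+C^2\log|y_i|,$$
a contradiction as $i\to\infty$.

**Step (d): all $U_n$ are simply connected.** It suffices to treat $U$, since each $U_n$ satisfies the same hypotheses. Suppose $\gamma\subset U$ is a closed curve that is not null-homotopic in $U$. Coverings are injective on fundamental groups, so by (b) $\gamma_n$ is not null-homotopic in $U_n$. We look for a repelling periodic point inside the curves.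

*First, $\widehat K_n\cap\mathcal J\ne\emptyset$ for all $n$.* Otherwise the connected set $\widehat K_n$ lies in $U_n$. The domain $\widehat{\mathbb C}\setminus\widehat K_n$ contains the compact set $\widehat{\mathbb C}\setminus U_n$, hence a compact connected set $X\supset\widehat{\mathbb C}\setminus U_n$ (finitely many closed discs, joined by arcs). The component of $\widehat{\mathbb C}\setminus X$ containing $\widehat K_n$ is simply connected and contained in $U_n$, so $\gamma_n$ is null-homotopic in $U_n$, a contradiction.

*Second, only finitely many $\widehat K_n$ contain a pole.* Otherwise, as there are finitely many poles, there are a pole $p$ and $n_i\to\infty$ with $p\in\widehat K_{n_i}$ and $f^{n_i}\to b$ locally uniformly on $U$. The point $p$ is not on the trace of $\gamma_{n_i}$, which lies in $\mathcal F$.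

If $b=\infty$, then for large $i$ the points $0,p$ lie in a disc disjoint from $\gamma_{n_i}$, so $0\in\widehat K_{n_i}$, contradicting (c).

If $b\in\mathbb C$, then $\gamma_{n_i}$, hence $\widehat K_{n_i}$, lies in a small disc about $b$. So $\operatorname{diam}\widehat K_{n_i}\to0$, $b=p$, and $f^{n_i+1}\to\infty$ uniformly on $\gamma$. By (c), $0\notin\widehat K_{n_i+1}$ for large $i$. Take $\rho$ so large that, if $D_p$ is the component of $f^{-1}(\{|w|>\rho\}\cup\{\infty\})$ containing $p$, the map $f:D_p\setminus\{p\}\to\{\rho<|w|<\infty\}$ is a finite covering. Fix $\rho'>\rho$. For large $i$, $\gamma_{n_i+1}\subset\{|w|>\rho'\}$, and the disc $\{|w|\le\rho'\}$ lies in the unbounded component of the complement of $\gamma_{n_i+1}$. Take a simple arc from $\infty$ to $0$ in this component together with $\infty$, and stop it when it first reaches $|w|=\rho'$. This gives an arc $\beta$ in $\{|w|\ge\rho'\}\cup\{\infty\}$ from $\infty$ to $\{|w|=\rho'\}$ avoiding $\gamma_{n_i+1}$. Lift $\beta\setminus\{\infty\}$ under the covering, starting at a preimage $e$ of its endpoint. The lift tends to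 $p$ as the arc tends to $\infty$, because $p$ is the only point of $D_p$ over $\infty$. So we have a path in $D_p$ from $p$ to a point $e$ with $|f(e)|=\rho'$, and it avoids $\gamma_{n_i}$ since $f\circ\gamma_{n_i}=\gamma_{n_i+1}$. Therefore $e$ lies in the same bounded complementary component of $\gamma_{n_i}$ as $p$, so $e\in\widehat K_{n_i}$. But $|e-p|$ is bounded below independently of $i$, since $|f|>\rho'$ near $p$, while $p\in\widehat K_{n_i}$ and $\operatorname{diam}\widehat K_{n_i}\to0$, a contradiction.

*Third, the contradiction.* Let $n_1$ be such that $\widehat K_n$ contains no pole for $n\ge n_1$. Then $f(\widehat K_n)\subset\widehat K_{n+1}$ for $n\ge n_1$. Indeed, if $V$ is a bounded component of the complement of $\gamma_n$, then $f(V)$ is open and bounded, with $\partial f(V)\subset f(\partial V)\subset\gamma_{n+1}$. If $f(V)$ met the unbounded component of the complement of $\gamma_{n+1}$, it would be open and relatively closed in it, so it would contain it, which is impossible.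

As $\widehat K_{n_1}\cap\mathcal J\ne\emptyset$ and $\partial\widehat K_{n_1}\subset\mathcal F$, there is a repelling periodic point $x$ in the interior of $\widehat K_{n_1}$, and $f^m(x)\in\widehat K_{n_1+m}$. Choose $n_k\to\infty$ with $f^{n_k}\to b$ locally uniformly on $U$. If $b=\infty$, then by (c) $\widehat K_{n_k}\subset\{|z|>\rho_k\}$ with $\rho_k\to\infty$, contradicting boundedness of the orbit of $x$. If $b\in\mathbb C$, then $f^{n_k-n_1}(\widehat K_{n_1})\subset\widehat K_{n_k}\subset D(b,\varepsilon_k)$ with $\varepsilon_k\to0$, so $(f^{n_k-n_1})'(x)\to0$ by Cauchy's estimate, contradicting that $x$ is repelling.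

A covering between simply connected domains is a homeomorphism, so by (b) and (d) every $f:U_n\to U_{n+1}$ is a conformal isomorphism. Since $\mathcal J\ne\emptyset$, $U\ne\mathbb C$. $\square$

## 9. More deformation parameters than maps

**Step 1: the Beltrami coefficients.** We build an explicit family on $\mathbb D$ and spread it over the orbit of $U$. Let $\mathcal E$ be the set of fixed points of $f$ with multiplier different from $1-h$, finite by (ii'), and let $k_0$ be as in Lemma 8. Put $M=4k_0+4$ and $L=M+1$. For $t\in\mathbb R^L$ in a small closed ball $B$ about $0$ let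
$$a_t(\theta)=\theta+\sum_{k=1}^Lt_k\sin4k\theta,\qquad w_t(re^{i\theta})=re^{ia_t(\theta)},$$
with $B$ so small that $|a_t'-1|\le\frac12$. In the coordinate $\log z=\log r+i\theta$ the map $w_t$ is $\log r+i\theta\mapsto\log r+ia_t(\theta)$, with Beltrami coefficient $(1-a_t')/(1+a_t')$. So $w_t$ is a qc self-map of $\mathbb D$ with
$$\nu_t(z)=\frac{1-a_t'(\theta)}{1+a_t'(\theta)}\cdot\frac z{\bar z},\qquad|\nu_t|\le\frac13.$$
It fixes $1,i,-1$, since $\sin4k\theta=0$ at $\theta=0,\pi/2,\pi$. The map $t\mapsto\nu_t\in L^\infty$ is continuous and $\nu_0=0$. If $w_t=w_s$ on $\partial\mathbb D$, then $a_t-a_s$ is a constant in $2\pi\mathbb Z$; it vanishes at $\theta=0$, so $a_t=a_s$ and $t=s$ by comparison of Fourier coefficients. Thus $t\mapsto w_t|_{\partial\mathbb D}$ is injective.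

Let $\chi:\mathbb D\to U$ be a Riemann map. Define $\mu_t$ on $U$ by $\chi^*\mu_t=\nu_t$; on $U_n$ by $(f^n|_U)^*(\mu_t|_{U_n})=\mu_t|_U$, which is possible because $f^n:U\to U_n$ is conformal; on
$$\mathcal G=\{z:f^m(z)\in U_n\text{ for some }m,n\ge0\}$$
by pullback under $f^m$; and $\mu_t=0$ elsewhere. This is well defined a.e.: if $f^m(z)\in U_n$ and $f^{m'}(z)\in U_{n'}$ with $m'\ge m$, then $f^{m'}(z)\in U_{n+m'-m}$, so $n'=n+m'-m$ because the $U_j$ are disjoint, and the two definitions agree since $f^{m'-m}:U_n\to U_{n'}$ is conformal and pulls $\mu_t|_{U_{n'}}$ back to $\mu_t|_{U_n}$. As $z\in\mathcal G$ if and only if $f(z)\in\mathcal G$, $\mu_t$ is $f$-invariant. Pullbacks preserve moduli of differences, so $\|\mu_t\|_\infty\le\frac13$ and $\|\mu_t-\mu_s\|_\infty=\|\nu_t-\nu_s\|_\infty$. Let $\varphi_t,f_t,u_t,A_t$ be the objects of Section 7 for $\mu_t$. The maps $\varphi_t^{\pm1}$ depend continuously on $t$, locally uniformly on $\mathbb C$.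

**Step 2: Lemma 8 applies.** We check its hypothesis. A fixed point $p\notin\mathcal E$ of $f$ has multiplier $1-h$ with $|1-h|<1$. Its basin is disjoint from all $U_n$ (Section 8). If $z$ is in the basin, so is $f^m(z)$; hence the basin is disjoint from $\mathcal G$. So $\mu_t=0$ near $p$, $\varphi_t$ is conformal near $p$, and the multiplier of $f_t$ at $\varphi_t(p)$ is $1-h$. Hence $A_t=:R_t$ is rational of degree at most $k_0$.

**Step 3: $M$ real numbers determine $f_t$.** We encode $f_t$ by initial data. Pick $z_0$, not a pole of $f$, with $u(z_0)\ne0$. After shrinking $B$, all $u_t$ ($t\in B$) are holomorphic and zero-free on a fixed disc about $z_0$ and depend continuously on $t$, uniformly there. So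
$$\Phi(t)=\bigl(u_t(z_0),R_t(z_0),R_t'(z_0),\dots,R_t^{(2k_0)}(z_0)\bigr)\in\mathbb C^{2k_0+2}=\mathbb R^M$$
is continuous on $B$. If $\Phi(t)=\Phi(s)$, then $R_t-R_s$, of degree at most $2k_0$, vanishes to order at least $2k_0+1$ at $z_0$, so $R_t=R_s$. Then $u_t,u_s$ solve the same equation $u'+R_tu=1$ with the same value at $z_0$, so $u_t=u_s$ and $f_t=f_s$.

**Step 4: a continuum of parameters with the same map.** We compare dimensions. The map $\Phi:B\to\Phi(B)$ is closed, $\dim B=L$ and $\dim\Phi(B)\le M$. By Hurewicz's theorem some fiber of $\Phi$ has dimension at least $L-M=1$. Being compact, it is not totally disconnected. So there is a connected compact set $\mathcal C\subset B$ with more than one point on which $f_t$ does not depend on $t$. Fix $t_0\in\mathcal C$.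

## 10. Boundary values determine the parameter

**Step 1: $\psi_t=\varphi_t^{-1}\varphi_{t_0}$ fixes $\mathcal J$ pointwise, for $t\in\mathcal C$.** This makes the conjugations invisible on the boundary of $U$. From $f_t=f_{t_0}$ we get
$$\psi_tf=\varphi_t^{-1}f_{t_0}\varphi_{t_0}=\varphi_t^{-1}f_t\varphi_{t_0}=f\psi_t.$$
Also $\psi_{t_0}=\mathrm{id}$, and $\psi_t(z)$ is continuous in $t$. Let $f^n(p)=p$. Then $t\mapsto\psi_t(p)$ maps the connected set $\mathcal C$ into the set of solutions of $f^n(z)=z$. This set is countable: $f^n$ is meromorphic outside a countable closed set, and it is not the identity, because otherwise $f^{nq}$ would be the identity near a repelling point of period $q$. So $\psi_t(p)$ is constant, $=p$. By density of the periodic points, $\psi_t=\mathrm{id}$ on $\mathcal J$; also $\psi_t(\infty)=\infty$. So $\psi_t(\mathcal F)=\mathcal F$. For $z\in U$, $\{\psi_t(z):t\in\mathcal C\}$ is a connected subset of $\mathcal F$ containing $z$. Hence $\psi_t(U)\subset U$, and $\psi_t(U)=U$ as $\psi_t$ permutes the components of $\mathcal F$.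

**Step 2: $H_t=\chi^{-1}\psi_t\chi$ depends continuously on $t$ up to the boundary.** We need this to move boundary points along connected sets. $H_t$ is a $4$-qc self-map of $\mathbb D$ and extends to a homeomorphism of $\overline{\mathbb D}$. For each $z\in\mathbb D$, $H_t(z)$ is continuous in $t$; in particular $\{H_t(0):t\in\mathcal C\}$ is a compact subset of $\mathbb D$. Composing $H_t$ with $z\mapsto(z-H_t(0))/(1-\overline{H_t(0)}z)$ gives a $4$-qc map fixing $0$, to which Mori's theorem applies, and the inverses of these Möbius maps are uniformly Lipschitz on $\overline{\mathbb D}$. So the $H_t$ are equicontinuous on $\overline{\mathbb D}$. Together with pointwise convergence on $\mathbb D$ this shows that $t\mapsto H_t|_{\overline{\mathbb D}}$ is continuous in the uniform norm.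

**Step 3: $H_t=\mathrm{id}$ on $\partial\mathbb D$.** This uses radial limits. For almost all $\theta$, $\chi$ has a radial limit $\zeta\in\partial U\subset\mathcal J\cup\{\infty\}$ at $e^{i\theta}$. Along the curve $r\mapsto H_t(re^{i\theta})$, which ends at $H_t(e^{i\theta})$, we have $\chi(H_t(re^{i\theta}))=\psi_t(\chi(re^{i\theta}))\to\psi_t(\zeta)=\zeta$. As $\chi$ omits more than two values, Lindelöf's theorem says that $\chi$ has radial limit $\zeta$ at $H_t(e^{i\theta})$. The set $\{H_t(e^{i\theta}):t\in\mathcal C\}$ is connected and contains $e^{i\theta}$ (take $t=t_0$). If it had more than one point, it would contain an arc on which $\chi$ has the constant radial limit $\zeta$. This contradicts the theorem of F. and M. Riesz–Nevanlinna, since $\chi$ is nonconstant of bounded characteristic (if $\zeta=\infty$, consider $1/(\chi-c)$ with a finite $c\notin U$). So $H_t(e^{i\theta})=e^{i\theta}$ for almost all $\theta$, and by continuity $H_t=\mathrm{id}$ on $\partial\mathbb D$, for all $t\in\mathcal C$.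

**Step 4: $t=t_0$.** We return to the explicit maps $w_t$. Since $\varphi_t\chi$ and $w_t$ have the same Beltrami coefficient $\nu_t$ on $\mathbb D$, $\varphi_t\chi=\kappa_tw_t$ with $\kappa_t:\mathbb D\to\varphi_t(U)$ conformal. From $\varphi_{t_0}=\varphi_t\psi_t$ and $\psi_t(U)=U$ we get $\varphi_{t_0}(U)=\varphi_t(U)$, and
$$\kappa_{t_0}w_{t_0}=\varphi_{t_0}\chi=\varphi_t\psi_t\chi=\varphi_t\chi H_t=\kappa_tw_tH_t.$$
So $w_{t_0}=\alpha w_tH_t$ with the Möbius automorphism $\alpha=\kappa_{t_0}^{-1}\kappa_t$ of $\mathbb D$. On $\partial\mathbb D$ this reads $w_{t_0}=\alpha w_t$. Both $w_{t_0}$ and $w_t$ fix $1,i,-1$, so $\alpha$ fixes these three points and $\alpha=\mathrm{id}$. Thus $w_{t_0}=w_t$ on $\partial\mathbb D$, and $t=t_0$ by injectivity. So $\mathcal C=\{t_0\}$, a contradiction. This proves Theorem 1. $\blacksquare$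

## 11. Wandering domains just outside the circle $|h-1|=1$

We prove Theorem 2. That $F_h\in N_h$ for $h\ne0$ was shown in Section 1. Let $T(z)=z+2\pi i$, which commutes with $F_h$, and $P_n(h)=F_h^n(0)$, an entire function of $h$. In the test case $h=1+2\pi i$ the critical orbit ran along $2\pi i\mathbb Z$ because $P_1(h)=1-h=-2\pi i$. We look for other $h$ for which some $P_n(h)$ is a nonzero multiple of $2\pi i$.

**Step 1: if $P_n(h)=2\pi ik$ with $n\ge1$, $k\in\mathbb Z\setminus\{0\}$, $h\ne0$, then $|h-1|>1$.** This locates such parameters. The map $G_h=T^{-k}F_h^n$ satisfies $G_h(0)=0$ and, as $F_h'(0)=0$, $G_h'(0)=0$; it commutes with $T$ and $F_h$. Choose a disc $\Delta$ about $0$ with $G_h(\overline\Delta)\subset\Delta$. For $h'$ near $h$ the map $G_{h'}=T^{-k}F_{h'}^n$ also satisfies $G_{h'}(\overline\Delta)\subset\Delta$, so $F_{h'}^{nj}(0)=G_{h'}^j(0)+2\pi ikj\to\infty$ as $j\to\infty$. If $|h-1|\le1$, we could take $|h'-1|<1$, contradicting Lemma 3.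

**Step 2: in this situation $F_h$ has a wandering domain.** We show that the marching discs lie in different components. Write $f=F_h$, $G=G_h$, and take $\Delta$ so small that $G^j\to0$ uniformly on $\Delta$. On $\Delta$,
$$f^{nj+i}=f^i\circ G^j+2\pi ikj\to\infty$$
uniformly as $j\to\infty$, for $0\le i<n$. So $\Delta\subset\mathcal F(f)$. Let $U$ be the Fatou component containing $0$; then $U_{nj}\ni2\pi ikj$.

Suppose $U$ is not wandering. Then $U_l=U_{l+p}$ for some $l\ge0$, $p\ge1$. Applying powers of $f$ we may take $l=na$, and then $V:=U_{na}=U_{na+np}$ contains $2\pi ika$ and $2\pi ik(a+p)$. The sets $B_b=\{z:G^j(z)\to2\pi ib\}$, $b\in\mathbb Z$, are open, since $2\pi ib$ is a superattracting fixed point of $G$; they are pairwise disjoint, and $2\pi ib\in B_b$. As $V$ is connected and meets $B_{ka}$ and $B_{k(a+p)}$, there is $\zeta\in V\cap\partial B_{ka}$. If $(G^j)$ were normal near $\zeta$, every limit function would be $\equiv2\pi ika$ near $\zeta$, because it is so on an open subset. Then $\zeta\in B_{ka}$, which is impossible as $B_{ka}$ is open. So for a neighborhood $W\subset V$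 of $\zeta$, $\bigcup_jG^j(W)$ omits at most one point of $\mathbb C$ (Montel). But $\mathcal F(f)$ is $T^{\pm1}$-invariant, because $f^m\circ T=T\circ f^m$, and $f(\mathcal F(f))\subset\mathcal F(f)$, so $\bigcup_jG^j(W)\subset\mathcal F(f)$. This is impossible, because by Step 1 the infinitely many fixed points of $f$ are repelling, so they lie outside $\mathcal F(f)$.

**Step 3: $(P_n)$ is not normal at any $h_0\ne0$ with $|h_0-1|=1$.** This will produce parameters as in Step 1. Suppose it is normal on a disc $V\ni h_0$, $0\notin V$. By Lemma 3, $P_n(h)$ converges to a fixed point of $F_h$ for $h\in V$, $|h-1|<1$. By normality and Vitali's theorem $P_n\to\zeta$ locally uniformly on $V$, with $\zeta$ holomorphic. From $F_h(P_n(h))=P_{n+1}(h)$ we get $F_h(\zeta(h))=\zeta(h)$, that is, $e^{-\zeta(h)}=h$ on $V$. For $h\in V$ with $|h-1|>1$, $\zeta(h)$ is a repelling fixed point of $F_h$, and an orbit can converge to it only by landing on it. So $P_n(h)=\zeta(h)$ for all large $n$. Hence for some $n$ this equality holds for uncountably many $h\in V$, so $P_n\equiv\zeta$ on $V$. Then $e^{-P_n(h)}=h$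 on $V$, hence on $\mathbb C$, which is false at $h=0$.

**Step 4: conclusion of the proof.** We combine the steps. Let $|h_0-1|=1$. It suffices to consider $h_0\ne0$, since $0$ is a limit of such points. Let $V\not\ni0$ be a small disc about $h_0$. By Step 3 and Montel's theorem the functions $P_n$, $n\ge1$, cannot all omit both $2\pi i$ and $-2\pi i$ on $V$. So $P_n(h)=\pm2\pi i$ for some $h\in V$, $n\ge1$; by Step 1 $|h-1|>1$, and by Step 2 $F_h$ has a wandering domain. For $h=1+2\pi i$ we have $P_1(h)=1-h=-2\pi i$, so Step 2 applies with $n=1$, $k=-1$. $\blacksquare$
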